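# Sparse graphs are independent in the $d$-dimensional rigidity matroid

## The theorem: a count with slope $\frac d2+1$ forces independence

All graphs are finite, without loops or multiple edges. For a graph $G=(V,E)$ and $X\subseteq V$, let $i(X)$ be the number of edges of the subgraph induced by $X$.

**Theorem 1.** Let $d\ge 2$ be an integer and let $G=(V,E)$ be a graph with
$$i(X)\le \left(\tfrac d2+1\right)(|X|-1)-1=\left(\tfrac d2+1\right)|X|-\left(\tfrac d2+2\right)\qquad\text{for all }X\subseteq V,\ |X|\ge 2. \tag{1}$$
Then $G$ is M-independent in $\mathbb R^d$.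

**Corollary 2.** Let $d\ge2$ be an integer. If
$$i(X)\le\left(\tfrac d2+1\right)|X|-(d+1)\quad\text{for all } X\subseteq V,\ |X|\ge2, \tag{2}$$
then $G$ is M-independent in $\mathbb R^d$.

The corollary is the statement conjectured in the report "The d-Dimensional Rigidity Matroid of Sparse Graphs" (http://egres.elte.hu/tr/egres-03-06.pdf). For even $d$ it was known, and for $d=2$ it is the difficult direction of Laman's theorem. The proof below treats all $d\ge 2$ and does not use the even case. The corollary follows at once from Theorem 1: since $d+1\ge\frac d2+2$ for $d\ge2$, hypothesis (2) implies (1).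

Now we unpack the words.

**Definition (framework, rigidity matrix).** A framework $(G,p)$ in $d$-space is a graph $G=(V,E)$ with a map $p:V\to\mathbb R^d$. Its rigidity matrix $R(G,p)$ has size $|E|\times d|V|$. The row of the edge $v_iv_j$ has the entries $p(v_i)-p(v_j)$ in the $d$ columns of $v_i$, the entries $p(v_j)-p(v_i)$ in the $d$ columns of $v_j$, and zeros elsewhere.

**Definition (M-independent).** Call $p$ generic if its $d|V|$ coordinates are algebraically independent over $\mathbb Q$. The matroid $\mathcal R_d(G)$ on $E$ declares a set of edges independent if the corresponding rows of $R(G,p)$ are linearly independent for generic $p$. The graph $G$ is M-independent in $\mathbb R^d$ if $E$ is independent in $\mathcal R_d(G)$.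

The choice of generic $p$ does not matter. A minor of $R(G,p)$ is a polynomial in the coordinates of $p$ with integer coefficients, so at a generic $p$ it vanishes only if it is the zero polynomial. The same remark gives a fact that we use later: if the rows of $R(G,p)$ are linearly independent at *some* $p$, then they are at every generic $p$.

A row dependency is an assignment $\omega:E\to\mathbb R$ with $\omega R(G,p)=0$. Reading this in the columns of a vertex $v$, it says
$$\sum_{u:\,uv\in E}\omega_{uv}\,(p(v)-p(u))=0\qquad\text{for every }v\in V. \tag{3}$$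
So $G$ is M-independent exactly when (3), at generic $p$, has only the solution $\omega=0$.

## $K_{d+2}$, and how far the bound can be pushed

Let us test the definitions on complete graphs. Take $d+2$ points $p_1,\dots,p_{d+2}$ in $\mathbb R^d$. They are affinely dependent: there are $\lambda_i$, not all zero, with $\sum\lambda_i=0$ and $\sum\lambda_ip_i=0$. Put $\omega_{ij}=\lambda_i\lambda_j$. At vertex $i$ the sum in (3) is
$$\sum_{j}\lambda_i\lambda_j(p_i-p_j)=\lambda_i\Big(p_i\sum_j\lambda_j-\sum_j\lambda_jp_j\Big)=0$$
(the term $j=i$ is zero, so including it is harmless). At least two of the $\lambda_i$ are nonzero because they sum to $0$, so $\omega\ne0$. Hence $K_{d+2}$ is not M-independent in $\mathbb R^d$. This agrees with the textbook rank bound $d|V|-\binom{d+1}2$ for $|V|\ge d$, since $\binom{d+2}{2}=d(d+2)-\binom{d+1}2+1$.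

**Proposition 3.** The weaker condition $i(X)\le(\frac d2+1)(|X|-1)$ for all nonempty $X$ does not imply M-independence: $K_{d+2}$ satisfies it and is dependent.

Indeed, for a set of $m$ vertices of $K_{d+2}$, $1\le m\le d+2$,
$$\left(\tfrac d2+1\right)(m-1)-\tbinom m2=\tfrac12(m-1)(d+2-m)\ge0 .$$

What does this say about the constant $\frac d2+2$ in (1)? If $d$ is even, the right side of (1) is an integer, so (1) says exactly $i(X)<(\frac d2+1)(|X|-1)$. By Proposition 3 the strict inequality cannot be replaced by $\le$. So for even $d$ the constant is exactly best possible; for $d=2$, (1) reads $i(X)\le2|X|-3$, which is Laman's count. If $d$ is odd, the right side of (1) lies in $\frac12\mathbb Z$, and there is one value in between, $\frac d2+\frac32$. So for odd $d$ the constant is best possible up to $\frac12$, and the proof below does not settle whether $\frac d2+\frac32$ would do.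

One more example shows why the slope is not $d$. In $\mathbb R^3$, take two copies of $K_5$ minus an edge $uv$ and glue them along $u,v$, leaving $uv$ absent. This graph has $8$ vertices and $18=3\cdot8-6$ edges, yet it is dependent. Indeed, for generic $p$ the kernel of $R(G,p)$ contains the $6$-dimensional space of infinitesimal rigid motions, and also the infinitesimal rotation of one copy about the line through $p(u),p(v)$ with the other copy held fixed. So the rank is at most $24-7=17<18$. Condition (1) rejects this graph, because it would allow at most $\frac52\cdot7-1=16.5$ edges.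

## Adding a vertex of degree at most $d+1$

The plan is induction on $|V|$. Condition (1) with $X=V$, $|V|\ge2$, gives $2|E|\le(d+2)(|V|-1)-2<(d+2)|V|$, so **some vertex has degree at most $d+1$**. This is where the slope $\frac d2+1$ comes from. We need to know how to put such a vertex back.

**Lemma 4.** If $G-w$ is M-independent in $\mathbb R^d$ and $\deg w\le d$, then $G$ is M-independent in $\mathbb R^d$.

*Proof.* Let $p$ be generic. The vectors $p(w)-p(v)$, $v\in N(w)$, are linearly independent: they are at most $d$ in number, they are independent when $p(w)=0$ and the neighbours sit at distinct $-e_s$, so some maximal minor is a nonzero integer polynomial, and it does not vanish at $p$. Let $\omega$ be a row dependency. By (3) at $w$, $\omega$ vanishes on all edges at $w$. What remains is a row dependency of $R(G-w,p)$, so it is zero. $\square$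

**Lemma 5.** If $\deg w=d+1$, if $x,y\in N(w)$ are nonadjacent, and if $G-w+xy$ is M-independent in $\mathbb R^d$, then $G$ is M-independent in $\mathbb R^d$.

*Proof.* By the remark on minors it suffices to find one $p$ at which the rows of $R(G,p)$ are independent. Take $p$ generic on $V-w$ and put $p(w)=\frac12(p(x)+p(y))$. Write $N(w)=\{x,y,v_1,\dots,v_{d-1}\}$. The $d$ vectors
$$p(y)-p(x),\quad p(w)-p(v_1),\ \dots,\ p(w)-p(v_{d-1})$$
are linearly independent: their determinant is a polynomial with rational coefficients in the coordinates of $p|_{N(w)}$, and it is nonzero for $p(x)=-e_1$, $p(y)=e_1$ (so $p(w)=0$), $p(v_s)=-e_{s+1}$.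

Let $\omega$ be a row dependency of $R(G,p)$. Since $p(w)-p(x)=\frac12(p(y)-p(x))$ and $p(w)-p(y)=-\frac12(p(y)-p(x))$, condition (3) at $w$ reads
$$\tfrac12(\omega_{wx}-\omega_{wy})(p(y)-p(x))+\sum_s\omega_{wv_s}(p(w)-p(v_s))=0 .$$
So $\omega_{wv_s}=0$ for all $s$ and $\omega_{wx}=\omega_{wy}=:a$. At $x$, the edge $wx$ contributes $a(p(x)-p(w))=\frac a2(p(x)-p(y))$, which is exactly what an edge $xy$ with weight $\frac a2$ would contribute; the same holds at $y$. Hence $\omega$ on $E(G-w)$ together with $\frac a2$ on $xy$ is a row dependency of $G-w+xy$ at a generic point. It is zero, so $\omega=0$. $\square$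

Everything now rests on choosing the pair $x,y$ well.

**Lemma 6 (Key Lemma).** If $G$ satisfies (1) and $\deg w=d+1$, then there are nonadjacent $x,y\in N(w)$ such that $G-w+xy$ satisfies (1).

**Proof of Theorem 1 from Lemma 6.** Induct on $|V|$; for $|V|\le1$ there are no edges. Let $|V|\ge2$ and let $w$ have degree at most $d+1$. Condition (1) passes to $G-w$. If $\deg w\le d$, then $G-w$ is M-independent by induction and Lemma 4 applies. If $\deg w=d+1$, take $x,y$ from Lemma 6. The graph $G-w+xy$ satisfies (1) and has fewer vertices, so it is M-independent, and Lemma 5 applies. $\square$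

The rest of the lecture proves Lemma 6, which is pure counting.

## The function $g$, and the sets that block a pair

For $X\subseteq V$ put
$$g(X)=\tfrac{d+2}2(|X|-1)-i(X).$$
Then $g(\emptyset)=-\frac{d+2}2$, $g(\{v\})=0$, and $g(\{x,y\})$ is $\frac{d+2}2$ if $x,y$ are nonadjacent and $\frac d2$ if they are adjacent. Condition (1) says $g(X)\ge1$ whenever $|X|\ge2$. The values of $g$ lie in $\frac12\mathbb Z$, and in $\mathbb Z$ if $d$ is even.

Let $e(A,B)$ be the number of edges between disjoint sets $A$ and $B$. Since $i(X\cup Y)=i(X)+i(Y)-i(X\cap Y)+e(X\setminus Y,Y\setminus X)$, we have for all $X,Y\subseteq V$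
$$g(X\cup Y)=g(X)+g(Y)-g(X\cap Y)-e(X\setminus Y,\,Y\setminus X). \tag{4}$$
So a union is cheap if the intersection is valuable or if many edges cross. An intersection of size at least two is worth at least $1$, a single vertex is worth $0$, and an empty intersection *costs* $\frac{d+2}2$.

**Standing assumption.** From here on, $G$ satisfies (1), $\deg w=d+1$, $N=N(w)$ (so $|N|=d+1$), and Lemma 6 *fails* for $G,w$. All sets below are subsets of $V-w$. Write $t(Z)=|Z\cap N|$.

Let $x,y\in N$ be nonadjacent. Since $G-w+xy$ violates (1), there is a set $Y\subseteq V-w$, $|Y|\ge 2$, at which the new count fails. The new edge matters only if $x,y\in Y$, and it lowers $g(Y)$ by $1$. So $x,y\in Y$ and $g(Y)-1<1$. With $g(Y)\ge1$ and the possible values of $g$, we get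
$$1\le g(Y)\le\beta,\qquad \beta=1\ (d\text{ even}),\quad \beta=\tfrac32\ (d\text{ odd}).$$

**Definition (blocker).** A set $Y\subseteq V-w$ with $x,y\in Y$ and $g(Y)<2$ is a blocker of the nonadjacent pair $\{x,y\}\subseteq N$. Under the standing assumption, every nonadjacent pair in $N$ has a blocker.

*Example ($d=2$).* This graph illustrates the definition only, and it does satisfy Lemma 6. Let $V=\{a,b,x,y,w,z\}$ with edges $ab,ax,bx,ay,by$ and $wx,wy,wz$. In the order $a,b,x,y,w,z$ each vertex has at most two earlier neighbours. Adding a vertex with $m$ neighbours in a nonempty set changes $g$ by $2-m$. So if we build any $X$ with $|X|\ge2$ in this order, $g$ starts at $0$, rises by at least $1$ at the second vertex, and never falls. Hence (1) holds. Here $N=\{x,y,z\}$, and $Y=\{a,b,x,y\}$ has $g(Y)=2\cdot3-5=1$, so it blocks $\{x,y\}$: adding $xy$ would create $K_4$. The pair $\{x,z\}$ is not blocked, because $G-w+xz$ has the order $a,b,x,y,z$ with at most two earlier neighbours at each step.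

What will contradict the existence of all these blockers is that a set containing $N$ cannot have small $g$. If $W\supseteq N$, then adding $w$ adds $\frac{d+2}2$ and subtracts $d+1$ edges, so $1\le g(W\cup\{w\})=g(W)-\frac d2$. That is,
$$W\supseteq N\ \Longrightarrow\ g(W)\ge1+\tfrac d2. \tag{5}$$
In particular $N$ is not a clique, because otherwise $g(N)=\frac{d(d+2)}2-\frac{d(d+1)}2=\frac d2$. So at least one blocker exists.

## The plane by hand

Let $d=2$. Then $N=\{x,y,z\}$, blockers have $g=1$, and (5) says that every $W\supseteq N$ has $g(W)\ge2$. So a blocker never contains $N$; it meets $N$ exactly in its pair. Moreover, two blockers of different pairs share exactly one vertex: they share a vertex of $N$, and if $|Y_1\cap Y_2|\ge2$, then $Y_1\cup Y_2\supseteq N$ and $g(Y_1\cup Y_2)\le1+1-1=1$.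

- *One nonadjacent pair* $xy$, with blocker $Y$. Then $zx,zy\in E$ and $g(Y\cup\{z\})\le1+0+2-2=1$, contradicting (5).
- *Two nonadjacent pairs* $xy,yz$, with $xz\in E$. Blockers $Y_1,Y_2$ meet in $y$ only, and the edge $xz$ crosses: $g(Y_1\cup Y_2)\le1+1-0-1=1$, a contradiction.
- *Three nonadjacent pairs.* Blockers $Y_1$ of $xy$, $Y_2$ of $yz$ and $Y_3$ of $xz$ pairwise meet in one vertex. So $g(Y_1\cup Y_2)\le2$ and $Y_3\cap(Y_1\cup Y_2)=\{x,z\}$, a nonadjacent pair worth $\frac{d+2}2=2$. Hence $g(Y_1\cup Y_2\cup Y_3)\le2+1-2=1$, a contradiction.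

This proves Lemma 6 for $d=2$. Note the three sources of profit: intersections with two or more vertices, crossing edges, and two vertices of $N$ caught at once.

## Why uniting one blocker at a time overspends

In dimension $d$ the natural attempt is to start with a blocker $Z$ and swallow the other vertices of $N$ one by one. If $u\in N\setminus Z$ is nonadjacent to $x\in Z\cap N$, take a blocker $Y$ of $\{u,x\}$ and pass to $Z\cup Y$.

Take $d$ even. If $|Y\cap Z|\ge2$ this step is free, as $g(Z\cup Y)\le g(Z)+1-1$. But if $Y\cap Z=\{x\}$, then (4) only gives $g(Z\cup Y)\le g(Z)+1$. We start with $g=1$ and $t=2$ and may need $d-1$ steps to reach $W\supseteq N$; to contradict (5), the total growth must be less than $\frac d2$. Growth $1$ per step allows $d-1$, and $d-1\ge\frac d2$ for every $d\ge2$. The estimate does not close.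

There is a second difficulty. If every vertex of $Z\cap N$ is adjacent to every vertex of $N\setminus Z$, there is no pair $\{u,x\}$ to use.

The plane case suggests a cure for each. For the first: either $u$ has a neighbour in $Z\cap N$, and this edge pays; or $u$ is nonadjacent to *two* vertices $x_1,x_2$ of $Z\cap N$, and we add two blockers at once, so that the intersection with $Z$ is worth about $\frac{d+2}2$. For the second: if no vertex can be absorbed, then many edges run between $Z\cap N$ and the rest of $N$, and we count them. For instance, let $d=3$ and let $12$ and $34$ be the only nonadjacent pairs in $N=\{1,2,3,4\}$, with disjoint blockers $Y,Y'$. Four edges cross, so $g(Y\cup Y')\le\frac32+\frac32+\frac52-4=\frac32$, while (5) demands $\frac52$.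

## Absorbing a vertex of $N$ at cost $\epsilon$

Put $\epsilon=0$ for $d$ even and $\epsilon=\frac12$ for $d$ odd, so $\beta=1+\epsilon$.

**Lemma 7 (absorption).** Let $t(Z)\ge2$ and let $u\in N\setminus Z$ be nonadjacent to some vertex of $Z\cap N$. Then there is $Z'\supseteq Z\cup\{u\}$ with $g(Z')\le g(Z)+\epsilon$ such that $Z'\setminus Z$ is contained in a union of blockers of nonadjacent pairs $\{u,x\}$, $x\in Z\cap N$.

*Proof.* Consider all blockers of nonadjacent pairs $\{u,x\}$ with $x\in Z\cap N$.

**Case 1: some such blocker $Y$ has $|Y\cap Z|\ge2$.** Then $g(Y\cap Z)\ge1$ and $g(Z\cup Y)\le g(Z)+\beta-1=g(Z)+\epsilon$. Take $Z'=Z\cup Y$.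

In the remaining cases every blocker of such a pair $\{u,x\}$ meets $Z$ exactly in $\{x\}$.

**Case 2: $u$ has a neighbour in $Z\cap N$.** Take a blocker $Y$ of some nonadjacent $\{u,x\}$. The neighbour is not $x$, so it lies in $Z\setminus Y$, while $u\in Y\setminus Z$. One edge crosses, and $g(Z\cup Y)\le g(Z)+\beta-0-1=g(Z)+\epsilon$.

**Case 3: $u$ has no neighbour in $Z\cap N$.** Since $t(Z)\ge2$, $u$ is nonadjacent to two vertices $x_1,x_2\in Z\cap N$. Let $Y_1,Y_2$ be blockers of $\{u,x_1\},\{u,x_2\}$, so $Y_s\cap Z=\{x_s\}$. Put $Q=Y_1\cup Y_2$, and let $\eta=1$ if $x_1x_2\in E$ and $\eta=0$ otherwise. We have $x_1\in Y_1\setminus Y_2$ and $x_2\in Y_2\setminus Y_1$, and $g(Y_1\cap Y_2)\ge0$ because $u\in Y_1\cap Y_2$. By (4), $g(Q)\le2\beta-\eta$. Further $Q\cap Z=\{x_1,x_2\}$, with $g(\{x_1,x_2\})=\frac{d+2}2-\eta$. The two $\eta$'s cancel: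
$$g(Z\cup Q)\le g(Z)+2\beta-\tfrac{d+2}2-e(Z\setminus Q,\,Q\setminus Z). \tag{6}$$
For $d$ even, $2-\frac{d+2}2\le0$. For $d$ odd, $d\ge3$ and $3-\frac{d+2}2\le\frac12$. So $Z'=Z\cup Q$ works. $\square$

The derivation of (6) uses only two blockers $Y_1,Y_2$ of pairs $\{u,x_1\},\{u,x_2\}$ with $Y_s\cap Z=\{x_s\}$; we will quote it once more.

The next lemma handles a blocker that touches a set $Z$ from which no absorption is possible.

**Lemma 8.** Let $t(Z)\ge2$, let every vertex of $Z\cap N$ be adjacent to every vertex of $N\setminus Z$, and let $Y$ be a blocker of a nonadjacent pair $u_1,u_2\in N\setminus Z$ with $Y\cap Z\ne\emptyset$. Then $g(Z\cup Y)\le g(Z)+\epsilon$ and $t(Z\cup Y)\ge t(Z)+2$.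

*Proof.* The second claim holds because $u_1,u_2\in Y\setminus Z$. If $|Y\cap Z|\ge2$, then $g(Z\cup Y)\le g(Z)+\beta-1$. If $Y\cap Z=\{z\}$, choose $x\in(Z\cap N)\setminus\{z\}$. The edges $xu_1,xu_2$ join $Z\setminus Y$ to $Y\setminus Z$, so $g(Z\cup Y)\le g(Z)+\beta-0-2\le g(Z)+\epsilon$. $\square$

## Sets completely joined to the rest of $N$

Now we deal with sets where absorption is stuck. Put $\kappa(t)=\frac t2+\epsilon$.

**Definition (nice set).** A set $Z\subseteq V-w$ is nice if $t(Z)\ge2$ and $g(Z)\le\kappa(t(Z))$.

Every blocker is nice, since $g\le1+\epsilon=\kappa(2)$ and $\kappa$ is increasing. If $t$ grows by at least $1$ and $g$ by at most $\epsilon\le\frac12$, niceness survives. So Lemmas 7 and 8 turn nice sets into nice sets.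

Let $\varphi(t)=\frac12(t-1)(d+2-t)=\frac{d+2}2(t-1)-\binom t2$. This is the value of $g$ on a clique with $t$ vertices. We claim
$$\kappa(t)\le\varphi(t)\qquad(2\le t\le d), \tag{7}$$
in words: a nice set with $t\le d$ has $g$ no larger than a clique on its $t$ vertices of $N$ would have. Indeed $\varphi-\kappa$ is concave in $t$, so it is enough to check the ends. At $t=2$, $\varphi=\frac d2$, and the inequality reads $2\le d$ for $d$ even, $3\le d$ for $d$ odd. At $t=d$, $\varphi=d-1$, and it reads $d\le2d-2$ for $d$ even, $d+1\le2d-2$ for $d$ odd. All are true.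

We saw that $N$ cannot be a clique, because then $g(N)=\frac d2$ violates (5). By (7), this computation should survive if parts of the clique are replaced by nice sets. That is the content of the next lemma.

**Lemma 9.** There is no nice $Z$ with $t(Z)\le d$ such that

- (a) every vertex of $Z\cap N$ is adjacent to every vertex of $N\setminus Z$, and
- (b) every blocker of a nonadjacent pair in $N\setminus Z$ is disjoint from $Z$.

*Proof.* **Step 1: a maximal family.** Call a sequence $Z_1,\dots,Z_k$ ($k\ge1$) of pairwise disjoint nice sets with $t(Z_j)\le d$ *good* if each $Z_j\cap N$ is completely joined to $N\setminus Z_j$, and if, with $D=\bigcup Z_j$ and $U=N\setminus D$, every blocker of a nonadjacent pair in $U$ is disjoint from $D$. If the lemma fails, the offending $Z$ is a good sequence with $k=1$. Since the sets are disjoint and each contains at least two vertices of $N$, $k$ is bounded. Take a good sequence with $k$ maximum.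

**Step 2: $U$ is a clique.** The purpose is to have every pair in $N$ that is not inside one $Z_j$ adjacent. Suppose $U$ is not a clique. A nonadjacent pair in $U$ has a blocker, which is nice and disjoint from $D$. So we may choose a nice $Z^*$ disjoint from $D$ with $t(Z^*)$ maximum. Then $Z^*\cap N\subseteq U$, so $t(Z^*)\le|U|\le d-1$.

Suppose $x\in Z^*\cap N$ and $u\in N\setminus Z^*$ are nonadjacent. If $u$ were in some $Z_j$, it would be adjacent to all of $N\setminus Z_j$, which contains $x$. So $u\in U$. Apply Lemma 7 to $Z^*$ and $u$. The blockers used belong to nonadjacent pairs in $U$, so they are disjoint from $D$, and so is the resulting $Z'$. Also $g(Z')\le\kappa(t(Z^*))+\epsilon\le\kappa(t(Z'))$, so $Z'$ is nice, with $t(Z')>t(Z^*)$. This contradicts the choice of $Z^*$. So $Z^*\cap N$ is completely joined to $N\setminus Z^*$.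

Suppose a blocker $Y$ of a nonadjacent pair in $U\setminus Z^*$ meets $Z^*$. It is disjoint from $D$, since its pair lies in $U$. By Lemma 8, $g(Z^*\cup Y)\le\kappa(t(Z^*))+\epsilon\le\kappa(t(Z^*\cup Y))$, so $Z^*\cup Y$ is nice, is disjoint from $D$, and has larger $t$. This again contradicts the choice of $Z^*$.

So every blocker of a nonadjacent pair in $U\setminus Z^*$ is disjoint from $D\cup Z^*$, and $Z_1,\dots,Z_k,Z^*$ is good. This contradicts the maximality of $k$.

**Step 3: the clique computation.** By Step 2 and the complete joins, two vertices of $N$ not in a common $Z_j$ are adjacent. Let $W=N\cup\bigcup Z_j$ and $t_j=t(Z_j)$. Then $|W|=d+1+\sum_j(|Z_j|-t_j)$. Counting the edges inside the disjoint sets $Z_j$ and the pairs of $N$ not inside a common $Z_j$,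
$$i(W)\ge\sum_ji(Z_j)+\tbinom{d+1}2-\sum_j\tbinom{t_j}2 .$$
Since $\frac{d+2}2(|Z_j|-t_j)-i(Z_j)=g(Z_j)-\frac{d+2}2(t_j-1)$,
$$g(W)\le\tfrac{d(d+2)}2-\tbinom{d+1}2+\sum_j\Big[g(Z_j)-\tfrac{(d+2)(t_j-1)}2+\tbinom{t_j}2\Big]=\tfrac d2+\sum_j\big[g(Z_j)-\varphi(t_j)\big].$$
Each $Z_j$ is nice with $2\le t_j\le d$, so by (7) every bracket is at most $0$. Hence $g(W)\le\frac d2$, contradicting (5). $\square$

## The lower bound $g(Z)>\frac12t(Z)$, and even dimensions

Lemmas 7–9 now combine into one inequality.

**Lemma 10.** Every $Z$ with $t(Z)\ge2$ satisfies $g(Z)>\frac12t(Z)$.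

*Proof.* Otherwise choose $Z$ with $t(Z)\ge2$, $g(Z)\le\frac12t(Z)$ and $t(Z)$ maximum. If $t(Z)=d+1$, then $g(Z)\le\frac{d+1}2<1+\frac d2$ contradicts (5). So $t(Z)\le d$.

*Condition (a) of Lemma 9 holds.* Otherwise Lemma 7 gives $Z'$ with $g(Z')\le\frac12t(Z)+\frac12\le\frac12t(Z')$ and $t(Z')>t(Z)$, against maximality.

*Condition (b) holds.* Otherwise Lemma 8, which applies because of (a), gives $g(Z\cup Y)\le\frac12t(Z)+\frac12\le\frac12t(Z\cup Y)$ with larger $t$, against maximality.

Since $\frac12t\le\kappa(t)$, $Z$ is nice. This contradicts Lemma 9. $\square$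

**Lemma 6 for even $d$.** As $N$ is not a clique, there is a blocker $Y$. It has $g(Y)=1\le\frac12t(Y)$, contradicting Lemma 10. So Lemma 6 holds for even $d$. $\square$

For odd $d$ this argument stops. A blocker may have $g=\frac32$ and $t=2$, just above the bound of Lemma 10. Growing it by absorption at cost $\frac12$ per vertex, we arrive at $t=d+1$ with $g\le\frac32+\frac{d-1}2=1+\frac d2$, and this is exactly the value that (5) permits. We miss by the smallest possible amount. The compensation is that there is no slack left in the other direction, and near-equality forces structure.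

## Odd $d$: every blocker sits at the threshold

**From now on $d\ge3$ is odd,** so $\epsilon=\frac12$ and $\beta=\frac32$. Since $g\in\frac12\mathbb Z$, Lemma 10 reads
$$t(Z)\ge2\ \Longrightarrow\ g(Z)\ge\tfrac12\,(t(Z)+1). \tag{8}$$
A blocker has $g\le\frac32$ and $t\ge2$. So
$$\text{every blocker } Y \text{ has } g(Y)=\tfrac32 \text{ and } t(Y)=2;\ \text{that is, } Y\cap N \text{ is exactly its pair.} \tag{9}$$
The set produced by absorption therefore has one more vertex of $N$, not several. We use this to determine $G[N]$: first its complement is connected, then it has no edges at all.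

**Lemma 11.** The complement $\overline{G[N]}$ is connected.

*Proof.* Suppose not. As $N$ is not a clique, $\overline{G[N]}$ has a component $N_1$ with $2\le|N_1|\le d$. A blocker of a nonadjacent pair in $N_1$ is nice and, by (9), meets $N$ inside $N_1$. Among the nice sets $Z$ with $Z\cap N\subseteq N_1$ choose one with $t(Z)$ maximum. Then $t(Z)\le d$.

*(a) of Lemma 9 holds.* Suppose $u\in N\setminus Z$ is nonadjacent to a vertex of $Z\cap N$. Then $u\in N_1$. In Lemma 7, $Z'\setminus Z$ lies in a union of blockers of pairs $\{u,x\}$ with $x\in Z\cap N$, so by (9) $Z'\cap N=(Z\cap N)\cup\{u\}\subseteq N_1$. And $g(Z')\le\kappa(t(Z))+\frac12=\kappa(t(Z'))$, so $Z'$ is nice. This contradicts maximality.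

*(b) holds.* If a blocker $Y$ of a nonadjacent pair in $N\setminus Z$ meets $Z$, Lemma 8 gives $g(Z\cup Y)\le\frac12t(Z)+\frac12+\frac12=\frac12(t(Z)+2)\le\frac12t(Z\cup Y)$, contradicting (8).

So $Z$ contradicts Lemma 9. $\square$

**Definition (exact set).** Call $Z$ exact if $t(Z)\ge2$ and $g(Z)=\frac12(t(Z)+1)$, i.e. equality holds in (8).

By (9), blockers are exact. A union that adds a vertex of $N$ to an exact set *without* raising $g$ is impossible. This is what makes exact sets rigid.

**Lemma 12.** $N$ is an independent set of $G$.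

*Proof.* **Step 1: if $Z$ is exact with $t=t(Z)\ge3$, then every $u\in N\setminus Z$ is adjacent to all or to none of $Z\cap N$.** Suppose $u$ has $\nu\ge1$ neighbours and at least one nonneighbour in $Z\cap N$. It suffices to find $Z'\supseteq Z\cup\{u\}$ with $g(Z')\le g(Z)$, because then $g(Z')\le\frac12(t+1)\le\frac12t(Z')$ contradicts (8). Let $Y$ be a blocker of $\{u,x\}$, where $x\in Z\cap N$ is a nonneighbour of $u$. By (9), $Y\cap N=\{u,x\}$, so all $\nu$ neighbours lie in $Z\setminus Y$, and at least $\nu$ edges cross.

- If $|Y\cap Z|\ge2$, then $g(Z\cup Y)\le g(Z)+\frac32-1-1<g(Z)$.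
- If $Y\cap Z=\{x\}$ and $\nu\ge2$, then $g(Z\cup Y)\le g(Z)+\frac32-0-2<g(Z)$.
- Otherwise, whatever the choice of $x$ and $Y$, neither of these applies: $\nu=1$ and every blocker of a nonadjacent pair $\{u,x\}$, $x\in Z\cap N$, meets $Z$ in $x$ only. As $t\ge3$, there are two nonneighbours $x_1,x_2\in Z\cap N$. Form $Q$ from blockers of $\{u,x_1\},\{u,x_2\}$ as in Case 3 of Lemma 7. By (9), $Q\cap N=\{u,x_1,x_2\}$, so the edge from $u$ to its neighbour in $Z\cap N$ joins $Q\setminus Z$ to $Z\setminus Q$. By (6), $g(Z\cup Q)\le g(Z)+3-\frac{d+2}2-1=g(Z)+1-\frac d2<g(Z)$.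

**Step 2: if $x,y,z\in N$ are distinct and $xy,yz\notin E$, there is an exact $Z$ with $Z\cap N=\{x,y,z\}$.** Apply Lemma 7 to a blocker of $\{x,y\}$ and to $u=z$; by (9), $z$ is not in this blocker, and $z$ is nonadjacent to $y$. The result $Z'$ has $g(Z')\le\frac32+\frac12=2$ and $t(Z')\ge3$. By (8), $g(Z')\ge\frac12(t(Z')+1)\ge2$. So $t(Z')=3$ and $g(Z')=2$, and $Z'$ is exact with $Z'\cap N=\{x,y,z\}$.

**Step 3: an edge in $N$ leads to a contradiction.** Suppose $G[N]$ has an edge. By Lemma 11 there is a shortest path in $\overline{G[N]}$ between its ends; it has length at least $2$. Its first three vertices $x,y,z$ satisfy $xy,yz\notin E$ and, since the path is shortest, $xz\in E$. Step 2 gives an exact $Z$ with $Z\cap N=\{x,y,z\}$. As $|N|=d+1\ge4$, Lemma 11 gives $u\in N\setminus\{x,y,z\}$ with a nonneighbour in $\{x,y,z\}$. By Step 1, $u$ is adjacent to none of $x,y,z$. Now $xy,yu\notin E$, so Step 2 gives an exact $Z'$ with $Z'\cap N=\{x,y,u\}$. But $z\in N\setminus Z'$ is adjacent to $x$ and not to $y$, contradicting Step 1 for $Z'$. $\square$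

## Three blockers on a triple of $N$

By Lemma 12 *every* pair $i,j\in N$ is nonadjacent. Fix a blocker $X_{ij}=X_{ji}$ for each pair. By (9), $g(X_{ij})=\frac32$ and $X_{ij}\cap N=\{i,j\}$. As in the plane, we look at three blockers on a triple. Fix distinct $i,j,k\in N$ and put
$$A_i=X_{ij}\cap X_{ik},\qquad A_j=X_{ij}\cap X_{jk},\qquad A_k=X_{ik}\cap X_{jk},\qquad M=X_{ij}\cup X_{ik}\cup X_{jk}.$$
Then $A_i\cap N=\{i\}$ and $X_{jk}\cap(X_{ij}\cup X_{ik})=A_j\cup A_k$, and similarly for the other indices. By (8), $g(M)\ge2$ and $g(X_{ij}\cup X_{ik})\ge2$, since both sets meet $N$ in three vertices.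

If $|A_i|\ge2$, then $g(A_i)\ge1$ and $2\le g(X_{ij}\cup X_{ik})\le3-g(A_i)\le2$. So
$$|A_i|\ge2\ \Longrightarrow\ g(A_i)=1\ \text{ and }\ g(X_{ij}\cup X_{ik})=2, \tag{10}$$
and likewise for $j$ and $k$. We go through the number of sets among $A_i,A_j,A_k$ that have size at least $2$.

**Case 3: all three.** By (10), $2\le g(M)\le2+\frac32-g(A_j\cup A_k)$, so $g(A_j\cup A_k)\le\frac32$; by (8), with $t=2$, equality holds. The same is true for the other two pairs. Let $I=X_{ij}\cap X_{ik}\cap X_{jk}$. This is the intersection of any two of $A_i,A_j,A_k$. By (4) for $A_j,A_k$,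
$$\tfrac32=1+1-g(I)-e,\qquad\text{i.e.}\quad g(I)+e=\tfrac12,\qquad e=e(A_j\setminus A_k,A_k\setminus A_j)\in\mathbb Z_{\ge0}.$$
If $|I|\ge2$, then $g(I)\ge1$, impossible. If $|I|=1$, then $e=\frac12$, impossible. So $I=\emptyset$, $g(I)=-\frac{d+2}2$ and $e=\frac{d+3}2$. Hence $A_i,A_j,A_k$ are disjoint, with exactly $\frac{d+3}2$ edges between any two. Adding $A_k$ to $A_i\cup A_j$ by (4),
$$g(A_i\cup A_j\cup A_k)=\tfrac32+1+\tfrac{d+2}2-(d+3)=\tfrac{1-d}2<1,$$
contradicting (1).

**Case 2: exactly two,** say $A_i=\{i\}$ and $|A_j|,|A_k|\ge2$. By (10) for $j$, $g(X_{ij}\cup X_{jk})=2$. Since $X_{ik}\cap(X_{ij}\cup X_{jk})=\{i\}\cup A_k$, we get $2\le g(M)\le2+\frac32-g(A_k\cup\{i\})$, so $g(A_k\cup\{i\})\le\frac32$. As $i\notin A_k$ and $g(A_k)=1$ by (10), formula (4) with empty intersection gives $g(A_k\cup\{i\})=1+\frac{d+2}2-e(\{i\},A_k)$. Hence $e(\{i\},A_k)\ge\frac{d+1}2$. Exchanging $j$ and $k$, $e(\{i\},A_j)\ge\frac{d+1}2$. Moreover $A_j\cap A_k\subseteq A_i\cap X_{jk}=\{i\}\cap X_{jk}=\emptyset$. So $i\notin X_{jk}$ has at least $d+1$ neighbours in $X_{jk}\supseteq A_j\cup A_k$,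 and
$$g(X_{jk}\cup\{i\})\le\tfrac32+\tfrac{d+2}2-(d+1)=\tfrac{3-d}2<1,$$
contradicting (1).

**Case 1: exactly one,** say $|A_k|\ge2$. By (10), $g(X_{ik}\cup X_{jk})=2$. And $X_{ij}\cap(X_{ik}\cup X_{jk})=A_i\cup A_j=\{i,j\}$, a nonadjacent pair. So $g(M)\le2+\frac32-\frac{d+2}2=\frac{5-d}2\le1$, contradicting $g(M)\ge2$.

**Case 0: none.** Then $g(X_{ij}\cup X_{ik})\le3-g(\{i\})=3$ and $X_{jk}\cap(X_{ij}\cup X_{ik})=\{j,k\}$, a nonadjacent pair. So
$$2\le g(M)\le3+\tfrac32-\tfrac{d+2}2, \tag{11}$$
whence $d\le3$.

Cases 1, 2 and 3 are impossible for every triple, so Case 0 holds for every triple. For odd $d\ge5$ this is a contradiction, and Lemma 6 is proved. One dimension is left.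

## Dimension three: four neighbours and six blockers

Let $d=3$ and $N=\{1,2,3,4\}$. For every triple, Case 0 holds, and (11) gives $g(M)=2$. Also $X_{ij}\cap X_{ik}=\{i\}$ for all distinct $i,j,k$. The only intersections we do not know are those of the three opposite pairs $X_{14},X_{23}$; $X_{24},X_{13}$; $X_{34},X_{12}$. Let
$$Z=X_{12}\cup X_{13}\cup X_{23},\qquad g(Z)=2 .$$
For a set containing $N$, (8) demands $g\ge\frac52$.

**Case (i): all three opposite pairs are disjoint.** Let $Y=X_{14}\cup X_{24}\cup X_{34}$. These three blockers pairwise meet in $\{4\}$ only, so two applications of (4) give $g(Y)\le\frac92$. The set $X_{14}$ meets $X_{12}$ and $X_{13}$ in $\{1\}$ and does not meet $X_{23}$. The same holds for $X_{24}$ and $X_{34}$, so $Y\cap Z=\{1,2,3\}$. By Lemma 12 this is an independent set, with $g=\frac52\cdot2=5$. Hence $g(Z\cup Y)\le2+\frac92-5=\frac32<\frac52$, contradicting (8).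

**Case (ii): some opposite pair meets.** After relabelling, $B:=X_{14}\cap X_{23}\ne\emptyset$. Since $\{1,4\}\cap\{2,3\}=\emptyset$, $B\cap N=\emptyset$. Now $X_{14}\cap Z=B\cup\{1\}$ and $Z\cup X_{14}\supseteq N$, so by (8)
$$\tfrac52\le g(Z\cup X_{14})\le2+\tfrac32-g(B\cup\{1\}),\qquad\text{so}\quad g(B\cup\{1\})\le1 .$$
In the same way, let $Z'=X_{23}\cup X_{24}\cup X_{34}$; it belongs to the triple $2,3,4$, so $g(Z')=2$. As $X_{14}\cap Z'=B\cup\{4\}$ and $Z'\cup X_{14}\supseteq N$, we get $g(B\cup\{4\})\le1$.

If $|B|=1$, then $B\cup\{1\}$ has two vertices and $g(B\cup\{1\})\ge\frac d2=\frac32$, a contradiction. If $|B|\ge2$, then $g(B)\ge1$, and (4) applied to $B\cup\{1\}$ and $B\cup\{4\}$, whose intersection is $B$, gives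
$$g(B\cup\{1,4\})\le1+1-g(B)\le1<\tfrac32 .$$
But $t(B\cup\{1,4\})=2$, so (8) requires $g\ge\frac32$, a contradiction.

So the standing assumption is untenable for odd $d$ too. Lemma 6 holds for every $d\ge2$, and with it Theorem 1 and Corollary 2. $\blacksquare$
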